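\title{Decomposable characters of ergodic actions and invariant graphs of finite degree}

\begin{abstract}
A measure-preserving action of a countable group $G$ on a probability space $(Z,\mu)$ has an associated character $\chi(g)=\mu(\mathrm{Fix}_Z(g))$. We show that for an ergodic action this character is decomposable if and only if the orbits carry a $G$-invariant Borel graph in which almost every point has the same finite degree $d\ge1$. The components of such a graph need not be finite: we construct an almost everywhere faithful ergodic action of a countable i.c.c.\ group whose character is decomposable, although no $G$-invariant Borel subrelation of the orbit equivalence relation has finite nontrivial classes almost everywhere. This disproves a proposed characterization of decomposability. The proposed characterization does hold for locally finite groups.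
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The character of an action}

Throughout, $G$ is a countable group with identity $e$, and $G\curvearrowright(Z,\mu)$ is a measure-preserving action on a standard Borel probability space: $Z$ carries the Borel $\sigma$-algebra of a complete separable metric, $\mu$ is a Borel probability measure, and each $g\in G$ acts as a Borel bijection preserving $\mu$. Put $\mathrm{Fix}_Z(g)=\{z\in Z: gz=z\}$. The action is \emph{ergodic} if $\mu(D)\in\{0,1\}$ for every $G$-invariant $\mu$-measurable set $D\subseteq Z$, and it is \emph{$\mu$-a.e.\ faithful} if $\mu(\mathrm{Fix}_Z(g))<1$ for every $g\ne e$. The group $G$ is \emph{i.c.c.}\ if the conjugacy class $g^G$ of every $g\neq e$ is infinite.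

A \emph{character} of $G$ is a function $\chi:G\to\mathbb C$ such that $\chi(e)=1$, $\chi(hgh^{-1})=\chi(g)$ for all $g,h\in G$, and $\chi$ is \emph{positive definite}:
\[
\sum_{i,j=1}^n\lambda_i\bar\lambda_j\,\chi(g_j^{-1}g_i)\ge0\qquad\text{for all }\lambda_1,\dots,\lambda_n\in\mathbb C,\ g_1,\dots,g_n\in G .
\]
These conditions survive averaging, so an average of characters with respect to a probability measure is a character. A character $\chi$ is \emph{decomposable} if $\chi=r\chi_1+(1-r)\chi_2$ for some $0<r<1$ and characters $\chi_1\ne\chi_2$, and \emph{indecomposable} otherwise. Thus the indecomposable characters are the extreme points of the convex set of all characters.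

The \emph{character associated with the action} is
\[
\chi(g)=\mu(\mathrm{Fix}_Z(g)),
\]
the probability that $g$ fixes a random point. It is conjugation invariant because $\mathrm{Fix}_Z(hgh^{-1})=h\,\mathrm{Fix}_Z(g)$, and it is positive definite by \eqref{eq:chiform} below. If $Z$ splits into invariant pieces of measures $r$ and $1-r$, then $\chi=r\chi_1+(1-r)\chi_2$, where $\chi_1,\chi_2$ are the characters of the actions on the normalized pieces. Ergodicity forbids this kind of decomposition, and one asks what other kinds there are.

The answer will be phrased in terms of the \emph{orbit equivalence relation}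
\[
E=E_G^Z=\{(z,gz):z\in Z,\ g\in G\}.
\]
A set $B\subseteq Z\times Z$ is \emph{invariant} if $(z,w)\in B$ implies $(gz,gw)\in B$ for all $g\in G$; this applies in particular to equivalence relations $F$ on $Z$, whose classes we write $[z]_F$. We consider two conditions on an ergodic action.
\begin{enumerate}
\item[(i)] The associated character $\chi$ is decomposable.
\item[(ii)] There is an invariant Borel equivalence relation $F\subseteq E$ with $1<|[z]_F|<\infty$ for $\mu$-a.e.\ $z$.
\end{enumerate}

\subsection{Two examples}

\begin{example}[a finite orbit]\label{ex:finite}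
Let $G$ act transitively on a finite set $Z$ with $n\ge2$ points and uniform measure. Then (ii) holds with $F=Z\times Z$. Let $\pi$ be the permutation representation on the $(n-1)$-dimensional space of functions $Z\to\mathbb C$ with sum zero; its trace is $\mathrm{tr}\,\pi(g)=|\mathrm{Fix}_Z(g)|-1$. The function $\chi'=\frac1{n-1}\mathrm{tr}\,\pi$ is a character, since $\sum_{i,j}\lambda_i\bar\lambda_j\,\mathrm{tr}\,\pi(g_j^{-1}g_i)=\mathrm{tr}(P^*P)$ for $P=\sum_i\lambda_i\pi(g_i)$. We have $\chi=\frac1n\cdot1+\frac{n-1}n\chi'$, and $\chi'(g)\neq1$ for any $g$ that moves a point. So (i) holds.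
\end{example}

\begin{example}[an irrational rotation]\label{ex:rot}
Let $Y=\mathbb R/\mathbb Z$ with Lebesgue measure $\nu$, and let $Ty=y+\alpha$ with $\alpha$ irrational. It is a textbook fact that $T$ is ergodic, and $T^ky\neq y$ for all $y\in Y$ and $k\ne0$. Let $k\in\mathbb Z$ act as $T^k$. Then $\chi(k)=1$ for $k=0$ and $\chi(k)=0$ otherwise.

Condition (i) holds. For $|\omega|=1$ the function $k\mapsto\omega^k$ is a character of $\mathbb Z$, because $\sum_{i,j}\lambda_i\bar\lambda_j\omega^{k_i-k_j}=|\sum_i\lambda_i\omega^{k_i}|^2$. Let $d\omega$ be normalized Haar measure on the circle, so that $\int\omega^k\,d\omega=0$ for $k\neq0$. Averaging over the probability measures $(1\pm\mathrm{Re}\,\omega)\,d\omega$ gives two characters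
\[
\chi_\pm(k)=\int\omega^k\Bigl(1\pm\frac{\omega+\omega^{-1}}2\Bigr)d\omega=\chi(k)\pm\tfrac12\psi(k),
\]
where $\psi(k)=1$ for $k=\pm1$ and $\psi(k)=0$ otherwise. They are distinct, and $\chi=\frac12\chi_++\frac12\chi_-$.

Condition (ii) fails. Let $F\subseteq E$ be an invariant equivalence relation with $[y]_F\ne\{y\}$. Then $y\,F\,T^ky$ for some $k\ne0$. Applying $T^{jk}$ gives $T^{jk}y\,F\,T^{(j+1)k}y$ for all $j\geq0$, so $[y]_F$ contains the infinitely many points $T^{jk}y$.

The function $\psi$ has a geometric meaning. Join each $y$ to $Ty$ and $T^{-1}y$. The resulting graph $S$ is invariant, has degree $2$, has infinite lines as components, and $\psi(k)=\nu\{y:(y,T^ky)\in S\}$.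
\end{example}

\subsection{The problem and the results}

Each example is an instance of a known general result. By a theorem of Thomas, (ii) implies (i) for every ergodic action of a countable group. It is also known that (i) holds for every $\mu$-a.e.\ faithful ergodic action of a countable group that is not i.c.c. (Both statements are reproved in Corollary~\ref{cor:known}.) So there are two sources of decomposability: finite invariant classes and finite conjugacy classes. If these were the only ones, then (i) and (ii) would be equivalent as soon as the second source is switched off. This is the content of the following problem, posed in \cite{slides}.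

\medskip
\noindent\textbf{Problem.} \emph{Let $G\curvearrowright(Z,\mu)$ be a $\mu$-a.e.\ faithful ergodic action of a countable i.c.c.\ group on a standard Borel probability space. Are \textup{(i)} and \textup{(ii)} equivalent?}
\medskip

Example~\ref{ex:rot} explains both hypotheses. It shows that i.c.c.\ is needed. Faithfulness is needed as well: the free group on two generators is i.c.c., and if it acts on $Y$ through a surjection onto $\mathbb Z$, then the orbits, the invariant relations and the decomposition of $\chi$ are those of the example. A positive answer is plausible; for instance, (i) and (ii) both fail for free ergodic actions of i.c.c.\ groups (Example~\ref{ex:free}). Nevertheless the answer is negative.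

\begin{theorem}\label{thm:counter}
There are a countable i.c.c.\ group $G$ and a $\mu$-a.e.\ faithful ergodic action $G\curvearrowright(Z,\mu)$ on a standard Borel probability space such that $\chi$ is decomposable, but no invariant Borel equivalence relation $F\subseteq E$ satisfies $1<|[z]_F|<\infty$ for $\mu$-a.e.\ $z$.
\end{theorem}

The correct characterization replaces the finite equivalence relation by a graph like the one in Example~\ref{ex:rot}. Let $\Delta$ be the diagonal of $Z\times Z$. For $B\subseteq E$ put $B_z=\{w:(z,w)\in B\}$, $B^w=\{z:(z,w)\in B\}$ and $B^{-1}=\{(w,z):(z,w)\in B\}$, and for Borel $B\subseteq E$ put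
\[
M(B)=\int|B_z|\,d\mu(z)\in[0,\infty].
\]
A \emph{graph} is a set $S\subseteq E\setminus\Delta$ with $S=S^{-1}$; the points of $S_z$ are the neighbors of $z$, and $|S_z|$ is its degree.

\begin{theorem}\label{thm:graph}
Let $G\curvearrowright(Z,\mu)$ be an ergodic action of a countable group on a standard Borel probability space. The following are equivalent.
\begin{enumerate}
\item[(a)] The associated character $\chi$ is decomposable.
\item[(b)] There is an invariant Borel set $R\subseteq E\setminus\Delta$ with $0<M(R)<\infty$.
\item[(c)] There are an invariant Borel graph $S\subseteq E\setminus\Delta$ and an integer $d\ge1$ with $|S_z|=d$ for $\mu$-a.e.\ $z$.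
\end{enumerate}
\end{theorem}

Condition (ii) says that some graph as in (c) has finite connected components (Proposition~\ref{prop:components}). So the gap between (i) and (ii) is the gap between finite degree and finite components. Recall that a group is \emph{locally finite} if each of its finitely generated subgroups is finite. For such groups the gap closes.

\begin{theorem}\label{thm:locfin}
If $G$ is a countable locally finite group, then \textup{(i)} and \textup{(ii)} are equivalent for every ergodic action $G\curvearrowright(Z,\mu)$ on a standard Borel probability space.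
\end{theorem}

Neither faithfulness nor the i.c.c.\ property is assumed in Theorems~\ref{thm:graph} and~\ref{thm:locfin}. We prove Theorem~\ref{thm:graph} in Sections~\ref{sec:measure} and~\ref{sec:graph} and Theorem~\ref{thm:locfin} in Section~\ref{sec:components}. These results say what a counterexample has to look like, and Section~\ref{sec:counter} builds one by spreading the rotation of Example~\ref{ex:rot} over a punctured Cantor space.

\section{Counting along orbits}\label{sec:measure}

We need two preliminary facts. The first is the form in which ergodicity is used.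

\begin{lemma}\label{lem:const}
Let the action be ergodic, and let $\varphi:Z\to\mathbb C\cup\{\infty\}$ be a Borel function such that, for each $g\in G$, $\varphi(gz)=\varphi(z)$ for $\mu$-a.e.\ $z$. Then $\varphi$ is $\mu$-a.e.\ constant.
\end{lemma}

\begin{proof}
The set $Z_0=\{z:\varphi(gz)=\varphi(z)\text{ for all }g\}$ is invariant, and it is conull because $G$ is countable. For each Borel set $V$ of values, $Z_0\cap\varphi^{-1}(V)$ is invariant, so $\mu(\varphi^{-1}(V))\in\{0,1\}$. For each $n$, partition the Riemann sphere into finitely many Borel sets of diameter at most $1/n$, and let $V_n$ be the one whose preimage has measure $1$. Then $\bigcap_nV_n$ has at most one point, and its preimage is conull.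
\end{proof}

The second fact is that counting edges at their starting points and at their endpoints gives the same measure. This is where the invariance of $\mu$ enters.

\begin{lemma}\label{lem:M}
The set $E$ is Borel. For Borel $B\subseteq E$ the functions $z\mapsto|B_z|$ and $w\mapsto|B^w|$ are Borel, $M$ is a measure on the Borel subsets of $E$, and
\[
M(B)=\int|B^w|\,d\mu(w)=M(B^{-1}).
\]
\end{lemma}

\begin{proof}
Enumerate $G=\{g_0,g_1,\dots\}$ and let $E_n=\{(z,g_nz): g_nz\ne g_mz\text{ for all }m<n\}$. Each $E_n$ is Borel, and a pair $(z,w)\in E$ lies in $E_n$ exactly for the least $n$ with $w=g_nz$. So $E$ is the disjoint union of the $E_n$, and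
\[
|B_z|=\sum_n1_{B\cap E_n}(z,g_nz),\qquad|B^w|=\sum_n1_{B\cap E_n}(g_n^{-1}w,w).
\]
Both sums are Borel, and $M$ is countably additive by monotone convergence. The substitution $w=g_nz$ preserves $\mu$, so the $n$th terms of the two sums have the same integral. Finally, $(B^{-1})_w=B^w$.
\end{proof}

Integration against $M$ is given by $\int_Ef\,dM=\int\sum_{w\in Gz}f(z,w)\,d\mu(z)$ for nonnegative or integrable Borel $f$; this is the definition of $M$ for indicator functions, and it extends by linearity and monotone convergence. On the diagonal, $M$ is a copy of $\mu$.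

If $B\subseteq E$ is invariant, then applying invariance to $g$ and to $g^{-1}$ gives
\begin{equation}\label{eq:section}
B_{gz}=gB_z\qquad(g\in G,\ z\in Z).
\end{equation}
Hence $|B_z|$ is constant on orbits, and for an ergodic action and Borel $B$ Lemma~\ref{lem:const} gives
\begin{equation}\label{eq:degree}
|B_z|=M(B)\quad\text{for $\mu$-a.e.\ }z .
\end{equation}

\section{Decompositions and invariant graphs}\label{sec:graph}

In this section the action is ergodic, and we prove Theorem~\ref{thm:graph} in the order (b)$\Rightarrow$(c)$\Rightarrow$(a)$\Rightarrow$(b). One formula organizes the proof. A function $f$ on $E$ defines a function $g\mapsto\int f(z,gz)\,d\mu(z)$ on $G$. The choice $f=1_\Delta$ gives $\chi$, and in Example~\ref{ex:rot} the choice $f=1_S$ gives $\psi$. The theorem says that decompositions of $\chi$ come from invariant functions $f$ other than multiples of $1_\Delta$.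

\subsection{From (b) to (c)}

Let $S=R\cup R^{-1}$. This is an invariant Borel graph, and $0<M(S)\le 2M(R)<\infty$ by Lemma~\ref{lem:M}. By \eqref{eq:degree}, $|S_z|=M(S)$ for a.e.\ $z$, so $d=M(S)$ is a positive integer.

\subsection{From (c) to (a)}

Following Example~\ref{ex:rot}, put
\[
\psi(g)=\mu\{z:(z,gz)\in S\},\qquad\chi_\pm=\chi\pm\tfrac1d\psi .
\]
We show that $\chi_\pm$ are distinct characters; since $\chi=\frac12\chi_++\frac12\chi_-$, this proves (a).

Since $S\cap\Delta=\emptyset$, we have $\psi(e)=0$ and $\chi_\pm(e)=1$. By invariance of $S$, $(z,hgh^{-1}z)\in S$ if and only if $(h^{-1}z,gh^{-1}z)\in S$, and $h^{-1}$ preserves $\mu$; hence $\psi(hgh^{-1})=\psi(g)$. Every neighbor of $z$ is of the form $gz$, so $\sum_g\psi(g)\ge\int|S_z|\,d\mu=d>0$. Thus $\psi\neq0$ and $\chi_+\ne\chi_-$.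

The point that needs work is positive definiteness, because no Fourier transform is available. Instead we compare the two quadratic forms orbit by orbit: $\chi$ corresponds to the identity matrix on the orbit, $\psi$ to the adjacency matrix of $S$, and the adjacency matrix of a graph of degree $d$ is dominated by $d$ times the identity. Fix $\lambda_1,\dots,\lambda_n\in\mathbb C$ and $g_1,\dots,g_n\in G$, and for $z\in Z$ let
\[
\varphi_z(v)=\sum_{i:\,g_iz=v}\lambda_i\qquad(v\in Gz),
\]
a finitely supported function on the orbit. Since $\chi(g_j^{-1}g_i)=\mu\{z:g_iz=g_jz\}$, grouping the pairs $(i,j)$ by the common value $v$ gives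
\begin{equation}\label{eq:chiform}
\sum_{i,j}\lambda_i\bar\lambda_j\,\chi(g_j^{-1}g_i)=\int\sum_{v\in Gz}|\varphi_z(v)|^2\,d\mu(z).
\end{equation}
By invariance of $S$, $\psi(g_j^{-1}g_i)=\mu\{z:(g_jz,g_iz)\in S\}$, and grouping by $(u,v)=(g_jz,g_iz)$ gives
\begin{equation}\label{eq:psiform}
\sum_{i,j}\lambda_i\bar\lambda_j\,\psi(g_j^{-1}g_i)=\int Q(z)\,d\mu(z),\qquad Q(z)=\sum_{(u,v)\in S,\ u,v\in Gz}\varphi_z(v)\overline{\varphi_z(u)} .
\end{equation}
Exchanging $u$ and $v$ conjugates each term and preserves $S$, so $Q(z)$ is real. For a.e.\ $z$ we have $|S_z|=d$, and then every vertex of $Gz$ has degree $d$ by \eqref{eq:section}. For such $z$, each vertex of $Gz$ is the first coordinate of $d$ pairs in $S$ and the second coordinate of $d$ pairs, so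
\[
|Q(z)|\le\sum_{(u,v)\in S,\ u,v\in Gz}\tfrac12\bigl(|\varphi_z(u)|^2+|\varphi_z(v)|^2\bigr)=d\sum_{v\in Gz}|\varphi_z(v)|^2 .
\]
With \eqref{eq:chiform} and \eqref{eq:psiform} this shows that $\chi\pm\frac1d\psi$ are positive definite.

\subsection{From (a) to (b)}

Let $\chi=r\chi_1+(1-r)\chi_2$ with $0<r<1$ and $\chi_1\ne\chi_2$. The difficulty is that $\chi_1$ is merely a function on $G$, with no visible relation to the space $Z$. What we know is that $r\chi_1$ is dominated by $\chi$ as a quadratic form. We realize the form of $\chi$ inside $L^2(E,M)$ and use the domination to represent $r\chi_1$ by a function $f\in L^2(E,M)$. Square integrability is what will make $M(R)$ finite.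

\emph{Step 1: the Hilbert space.} For $g\in G$ let $\gamma_g$ be the indicator function of $\{(z,gz):z\in Z\}$. Then $\gamma_e=1_\Delta$, and in $L^2(E,M)$, with the inner product linear in the first variable,
\begin{equation}\label{eq:gram}
\langle\gamma_g,\gamma_h\rangle=\mu\{z:gz=hz\}=\chi(h^{-1}g).
\end{equation}
Let $K$ be the closed linear span of the $\gamma_g$. For $h\in G$ put $(\kappa(h)f)(z,w)=f(h^{-1}z,h^{-1}w)$. As $w$ runs over $Gz$, so does $h^{-1}w$, and $h^{-1}$ preserves $\mu$; hence
\[
\|\kappa(h)f\|^2=\int\sum_{w\in Gz}|f(h^{-1}z,w)|^2\,d\mu(z)=\|f\|^2 .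
\]
Also $\kappa(h)\kappa(h')=\kappa(hh')$, so $\kappa(h)$ is unitary with adjoint $\kappa(h^{-1})$. Since $h^{-1}w=gh^{-1}z$ means $w=hgh^{-1}z$, we have
\begin{equation}\label{eq:kappa}
\kappa(h)\gamma_g=\gamma_{hgh^{-1}},
\end{equation}
and therefore $\kappa(h)K\subseteq K$.

\emph{Step 2: representing $r\chi_1$.} For finitely supported $a,b:G\to\mathbb C$ put $\beta(a,b)=\sum_{g,h}a(g)\overline{b(h)}\,r\chi_1(h^{-1}g)$. This is a sesquilinear form. Since $r\chi_1$ and $\chi-r\chi_1=(1-r)\chi_2$ are positive definite, \eqref{eq:gram} gives
\[
0\le\beta(a,a)\le\sum_{g,h}a(g)\overline{a(h)}\,\chi(h^{-1}g)=\Bigl\|\sum_ga(g)\gamma_g\Bigr\|^2 .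
\]
The Cauchy--Schwarz inequality holds for every positive semidefinite sesquilinear form. Apply it to $a$ and to the indicator function $\delta_e$ of $\{e\}$, for which $\beta(\delta_e,\delta_e)=r$:
\[
\Bigl|\sum_ga(g)\,r\chi_1(g)\Bigr|^2=|\beta(a,\delta_e)|^2\le r\,\Bigl\|\sum_ga(g)\gamma_g\Bigr\|^2 .
\]
So the rule $\sum_ga(g)\gamma_g\mapsto\sum_ga(g)\,r\chi_1(g)$ does not depend on the way a vector is written as a combination of the $\gamma_g$, and it defines a bounded linear functional on a dense subspace of $K$. By the Riesz representation theorem there is $f\in K$ with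
\begin{equation}\label{eq:riesz}
\langle\gamma_g,f\rangle=r\chi_1(g)\qquad(g\in G).
\end{equation}

\emph{Step 3: $f$ is invariant.} Here we use that $\chi_1$ is constant on conjugacy classes. By \eqref{eq:kappa} and \eqref{eq:riesz},
\[
\langle\gamma_g,\kappa(h)f\rangle=\langle\gamma_{h^{-1}gh},f\rangle=r\chi_1(h^{-1}gh)=r\chi_1(g)=\langle\gamma_g,f\rangle .
\]
Thus $\kappa(h)f-f$ lies in $K$ and is orthogonal to every $\gamma_g$, so $\kappa(h)f=f$. Fix a Borel representative of $f$. The sets
\[
N_h=\{(z,w)\in E:f(hz,hw)\neq f(z,w)\}\qquad(h\in G)
\]
are then $M$-null.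

\emph{Step 4: $f$ does not vanish off the diagonal.} Since $M(N_h\cap\Delta)=0$, the function $z\mapsto f(z,z)$ satisfies the hypothesis of Lemma~\ref{lem:const}, so it equals a constant $t$ almost everywhere. Suppose that $f=0$ $M$-a.e.\ on $E\setminus\Delta$. Then $f=t\gamma_e$, and \eqref{eq:riesz} and \eqref{eq:gram} give $r\chi_1=\bar t\chi$. Evaluating at $e$ gives $\bar t=r$, so $\chi_1=\chi$. Then $(1-r)\chi_2=(1-r)\chi$, so $\chi_2=\chi=\chi_1$, a contradiction.

\emph{Step 5: the set $R$.} By Step 4 there is $\varepsilon>0$ such that $R_0=\{(z,w)\in E\setminus\Delta:|f(z,w)|>\varepsilon\}$ has $M(R_0)>0$, and $M(R_0)\le\|f\|^2/\varepsilon^2<\infty$. The set $R_0$ is invariant only up to null sets, so we pass to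
\[
R=\{(z,w)\in E\setminus\Delta:|f(hz,hw)|>\varepsilon\text{ for all }h\in G\}.
\]
This set is Borel and invariant, $R\subseteq R_0$ (take $h=e$), and $R_0\setminus R\subseteq\bigcup_hN_h$ is $M$-null. Hence $0<M(R)<\infty$. This completes the proof of Theorem~\ref{thm:graph}. \qed

\subsection{First consequences}

The two known sources of decomposability are two ways of producing a set $R$.

\begin{corollary}\label{cor:known}
Let $G\curvearrowright(Z,\mu)$ be ergodic. If \textup{(ii)} holds, or if the action is $\mu$-a.e.\ faithful and $G$ is not i.c.c., then $\chi$ is decomposable.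
\end{corollary}

\begin{proof}
Let $F$ be as in (ii) and $R=F\setminus\Delta$. Then $R$ is invariant and $0<|R_z|<\infty$ a.e., so $0<M(R)<\infty$ by \eqref{eq:degree}.

Now let the action be $\mu$-a.e.\ faithful, let $g\ne e$ have finite conjugacy class, and put $R=\{(z,hz):z\in Z,\ h\in g^G\}\setminus\Delta$. This set is invariant because $(kz,khz)=(kz,(khk^{-1})kz)$. Moreover $M(R)\le|g^G|$, and $M(R)\ge\mu\{z:gz\neq z\}>0$ by faithfulness. In both cases Theorem~\ref{thm:graph} applies.
\end{proof}

\begin{example}[free actions]\label{ex:free}
Let $G$ be i.c.c., and let the action be ergodic and \emph{free}, meaning that $gz\ne z$ for all $z$ and all $g\ne e$. Then $\chi=\delta_e$. Suppose $S$ and $d$ are as in (c). The map $g\mapsto gz$ is injective, so the function $\psi$ above satisfies $\sum_g\psi(g)=d<\infty$. A summable function that is constant on an infinite conjugacy class vanishes there, and $\psi(e)=0$; so $d=0$, a contradiction. Thus (a), (b), (c) fail, and (ii) fails by Corollary~\ref{cor:known}. The same argument works if $\chi(g)=0$ for all $g\neq e$, since then $g\mapsto gz$ is injective for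 a.e.\ $z$. A counterexample to the Problem must therefore have an element $g\neq e$ with $0<\chi(g)<1$.
\end{example}

\begin{remark}[the hypotheses of Theorem~\ref{thm:graph}]\label{rem:hyp}
Let $G\ne\{e\}$ be an i.c.c.\ group with a free ergodic action on $(Z,\mu)$, for instance the free group on two generators acting by the Bernoulli shift on the conull set of injective functions in $[0,1]^G$. By Example~\ref{ex:free}, $\chi$ is indecomposable.

The graph in (c) must have finite degree: $E\setminus\Delta$ is an invariant Borel graph, of infinite degree. It must also have positive degree almost everywhere; being nonempty is not enough. Indeed, for $z_0\in Z$ and $a\ne e$ the countable set $\{(gz_0,ga^{\pm1}z_0):g\in G\}$ is a nonempty invariant Borel graph with all degrees at most $2$, but it lives on a single orbit.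

Ergodicity was used in \eqref{eq:degree} and in Step 4, and (a)$\Rightarrow$(b) fails without it. Add to $Z$ a fixed point of mass $\frac12$ and halve $\mu$. The new character $\frac12\delta_e+\frac12\cdot1$ is decomposable, while $E\setminus\Delta$ is unchanged and still has no invariant Borel subset of finite positive measure.
\end{remark}

\section{Finite degree and finite components}\label{sec:components}

For a graph $S\subseteq E\setminus\Delta$ let $F_S$ be the equivalence relation whose classes are the connected components of $S$. If $S$ is invariant, so is $F_S$, because each $g$ maps paths to paths. If $S$ is Borel, so is $F_S$: a pair $(z,w)$ lies in $F_S$ if and only if there are $n\ge0$ and $h_0=e,h_1,\dots,h_n\in G$ with $w=h_nz$ and $(h_{i-1}z,h_iz)\in S$ for $1\le i\le n$, and this is a countable union of Borel conditions. The same description shows $F_S\subseteq E$.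

\begin{proposition}\label{prop:components}
For an ergodic action, \textup{(ii)} holds if and only if there is a graph $S$ as in Theorem~\ref{thm:graph}\textup{(c)} such that the component of $\mu$-a.e.\ point is finite.
\end{proposition}

\begin{proof}
If $F$ is as in (ii), let $S=F\setminus\Delta$. By \eqref{eq:degree} its degree is a.e.\ equal to a constant $d$, with $1\le d<\infty$, and its components are the $F$-classes. Conversely, for such a graph $S$ the relation $F_S$ is Borel, invariant and contained in $E$, and a.e.\ class is finite with at least $1+d\ge2$ points.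
\end{proof}

To decide when components are finite we describe them by subgroups. Invariance transports the neighbors of one vertex to all other vertices of the orbit.

\begin{lemma}\label{lem:comp}
Let $S$ be an invariant graph and let $z\in Z$ have neighbors $S_z=\{a_1z,\dots,a_dz\}$ with $a_1,\dots,a_d\in G$. Then $[z]_{F_S}=Hz$, where $H=\langle a_1,\dots,a_d\rangle$.
\end{lemma}

\begin{proof}
By \eqref{eq:section} the neighbors of $hz$ are $ha_1z,\dots,ha_dz$. For $h\in H$ they lie in $Hz$, so no path leaves $Hz$, and $[z]_{F_S}\subseteq Hz$. Conversely, applying $a_i^{-1}$ to $(z,a_iz)\in S$ shows that $a_i^{-1}z$ is also a neighbor of $z$, so $ha_i^{\pm1}z$ is a neighbor of $hz$ for every $h$. Induction on the length of $h\in H$ as a word in the $a_i^{\pm1}$ gives $hz\in[z]_{F_S}$.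
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:locfin}]
The implication (ii)$\Rightarrow$(i) is part of Corollary~\ref{cor:known}. Assume (i), and let $S,d$ be as in Theorem~\ref{thm:graph}(c). For every $z$ with $|S_z|=d$, Lemma~\ref{lem:comp} shows that the component of $z$ is an orbit of a finitely generated subgroup of $G$, which is finite because $G$ is locally finite. Proposition~\ref{prop:components} gives (ii).
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{The idea}

We want an invariant graph of finite degree inside the orbits, no invariant graph with finite components, and no finite conjugacy class. In Example~\ref{ex:rot} the graph comes from the transformation $T$, which commutes with the action and moves each point inside its orbit; the defect is that $T$ is given by a central element of the group. We therefore look for an action with a commuting transformation $\tilde T$ such that $\tilde Tz\in Gz$ for a.e.\ $z$, but the group element that carries $z$ to $\tilde Tz$ depends on $z$.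

Take $Z=X\times Y$ and $\tilde T=\mathrm{id}\times T$. Let the group contain elements that rotate each fiber $\{x\}\times Y$ by $T^{c(x)}$ for certain functions $c:X\to\mathbb Z$, together with a group $\Sigma$ of transformations of $X$. All of these commute with $\tilde T$. Two requirements remain. First, the constant function $c=1$ must be excluded, since it would be central; we remove a point $o$ from $X$ and allow only functions and transformations that are trivial near $o$. Second, $\Sigma$ must be large. If an invariant relation $F$ has a finite class $[z]_F$, then the stabilizer of $z$ permutes $[z]_F$; so to keep such a class from meeting two fibers, we arrange that the stabilizer of $z$ has infinite orbits on the points of the other fibers. The shrinking neighborhoods of $o$ provide the room for these orbits.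

\subsection{The group and the action}

Let $X=\{0,1\}^{\mathbb N}$ with the fair-coin measure $m$, and let $o=000\cdots$. For a finite word $s$ let $C_s$ be the set of sequences beginning with $s$; if $s$ has length $n$, then $m(C_s)=2^{-n}$. Write $x|n$ for the prefix of length $n$ of $x\in X$. For $n\ge1$ let $W_n=\{0,1\}^n\setminus\{0^n\}$ and $L_n=C_{0^{n-1}1}$. The sets $L_1,L_2,\dots$ partition $X\setminus\{o\}$, and $L_j\subseteq C_{0^n}$ for $j>n$.

\emph{Permutations.} The symmetric group $\Sigma_n=\mathrm{Sym}(W_n)$ acts on $X$ by replacing prefixes: $\sigma(sx)=\sigma(s)x$ for $s\in W_n$, $x\in X$, and $\sigma$ is the identity on $C_{0^n}$. The set $W_{n+1}$ consists of the words $s0,s1$ with $s\in W_n$ and the word $0^n1$. As a transformation of $X$, $\sigma\in\Sigma_n$ coincides with the element of $\Sigma_{n+1}$ that sends $sb$ to $\sigma(s)b$ for $b\in\{0,1\}$ and fixes $0^n1$. So $\Sigma_n\le\Sigma_{n+1}$, and $\Sigma=\bigcup_n\Sigma_n$ is a group that preserves $m$ and fixes $o$.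

\emph{Functions.} Let $A_n$ be the additive group of functions $c:X\to\mathbb Z$ that depend only on $x|n$ and vanish on $C_{0^n}$. Then $A_n\le A_{n+1}$, since $C_{0^{n+1}}\subseteq C_{0^n}$. Let $A=\bigcup_nA_n$. The formula $\sigma\cdot c=c\circ\sigma^{-1}$ defines an action of $\Sigma_n$ on $A_n$ by automorphisms, and hence an action of $\Sigma$ on $A$.

\emph{The group.} Let $G=A\rtimes\Sigma$, with
\[
(c,\sigma)(c',\sigma')=(c+\sigma\cdot c',\sigma\sigma'),\qquad(c,\sigma)^{-1}=(-\sigma^{-1}\cdot c,\sigma^{-1}).
\]
It is the increasing union of the countable groups $G_n=A_n\rtimes\Sigma_n\cong\mathbb Z^{W_n}\rtimes\mathrm{Sym}(W_n)$.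

\emph{The action.} Let $(Y,\nu,T)$ be the rotation of Example~\ref{ex:rot}, let $Z=X\times Y$ and $\mu=m\times\nu$, and define
\[
(c,\sigma)(x,y)=(\sigma x,\,T^{c(\sigma x)}y).
\]
This is an action: $(c,\sigma)\bigl((c',\sigma')(x,y)\bigr)=(\sigma\sigma'x,\,T^{c(\sigma\sigma'x)+c'(\sigma'x)}y)$, and the exponent equals $(c+\sigma\cdot c')(\sigma\sigma'x)$. It preserves $\mu$: an element $(c,\sigma)\in G_n$ is the identity on $C_{0^n}\times Y$, and for $s\in W_n$ it maps $C_s\times Y$ onto $C_{\sigma(s)}\times Y$ as the product of a prefix replacement and a fixed power of $T$.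

We identify $\tau\in\Sigma$ with $(0,\tau)\in G$, so $\tau(x,y)=(\tau x,y)$. Two families of elements do all the work. The element
\[
t_n=(1_{X\setminus C_{0^n}},\mathrm{id})\in G_n
\]
acts as $\tilde T$ on $(X\setminus C_{0^n})\times Y$ and trivially on $C_{0^n}\times Y$; it agrees with $\tilde T$ outside a set of measure $2^{-n}$. For $p\in X\setminus C_{0^n}$ and $j>n$, let $\tau_{p,j}\in\Sigma_j$ be the transposition of the words $p|j$ and $0^{j-1}1$. These words lie in $W_j$ and differ in their first $n$ letters. The map $\tau_{p,j}$ exchanges $C_{p|j}$ with $L_j$ and fixes all other points of $X$ (Figure~\ref{fig:swap}).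

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm,y=1cm]
\draw (0,3.4) rectangle (12,3.85);
\draw (3,3.4)--(3,3.85) (6,3.4)--(6,3.85) (9,3.4)--(9,3.85);
\node at (1.5,3.62) {\small $C_{00}$};
\node at (4.5,3.62) {\small $C_{01}$};
\node at (7.5,3.62) {\small $C_{10}$};
\node at (10.5,3.62) {\small $C_{11}$};
\fill (0,3.62) circle (1.6pt) node[left] {\small $o$};
\fill[gray!40] (1.5,1.8) rectangle (3,2.25);
\fill[gray!40] (6,1.8) rectangle (7.5,2.25);
\draw (0,1.8) rectangle (12,2.25);
\draw (3,1.8)--(3,2.25) (6,1.8)--(6,2.25) (9,1.8)--(9,2.25);
\draw[<->] (2.25,2.32) to[bend left=20] (6.75,2.32);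
\node at (2.25,1.55) {\small $L_3$};
\node at (6.75,1.55) {\small $C_{100}$};
\node[left] at (0,2.02) {\small $j=3$};
\fill[gray!40] (0.75,0.2) rectangle (1.5,0.65);
\fill[gray!40] (6,0.2) rectangle (6.75,0.65);
\draw (0,0.2) rectangle (12,0.65);
\draw (3,0.2)--(3,0.65) (6,0.2)--(6,0.65) (9,0.2)--(9,0.65);
\draw[<->] (1.12,0.72) to[bend left=17] (6.38,0.72);
\node at (1.12,-0.05) {\small $L_4$};
\node at (6.38,-0.05) {\small $C_{1000}$};
\node[left] at (0,0.42) {\small $j=4$};
\end{tikzpicture}
\caption{The space $X=\{0,1\}^{\mathbb N}$ in lexicographic order, with the point $o=000\cdots$ at the left end. For $p=1000\cdots$ and $j=3,4$, the transposition $\tau_{p,j}$ exchanges the two shaded cylinders and fixes everything else. As $j$ grows, $p$ is sent into the pairwise disjoint cylinders $L_j=C_{0^{j-1}1}$, which approach $o$.}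
\label{fig:swap}
\end{figure}

The first stages show how the center disappears. The group $G_1=\langle t_1\rangle\cong\mathbb Z$ acts on $C_1\times Y$ as in Example~\ref{ex:rot} and fixes $C_0\times Y$. In $G_2\cong\mathbb Z^3\rtimes\mathrm{Sym}(3)$, with coordinates indexed by $01,10,11$, the element $t_1$ is the vector $(0,1,1)$; it is no longer central, and its conjugates are $(0,1,1)$, $(1,0,1)$, $(1,1,0)$. The central element $t_2=(1,1,1)$ of $G_2$ suffers the same fate in $G_3$, where it is the indicator of six of the seven words.

\subsection{Faithfulness and the i.c.c.\ property}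

For $g=(c,\sigma)$ put $U(g)=\{x\in X:\sigma x\neq x\text{ or }c(x)\ne0\}$. Since $T^ky\neq y$ for $k\ne0$, the element $g$ fixes $(x,y)$ if and only if $\sigma x=x$ and $c(x)=0$. So $U(g)\times Y$ is the set of points moved by $g$, and
\begin{equation}\label{eq:chiA}
\chi(c,\sigma)=m\{x:\sigma x=x,\ c(x)=0\}=1-m(U(g)).
\end{equation}
For $g\in G_n$ both conditions depend only on $x|n$ and hold on $C_{0^n}$, so $U(g)$ is a union of cylinders $C_s$ with $s\in W_n$. It is nonempty if $g\neq e$.

\begin{lemma}\label{lem:icc}
The action is $\mu$-a.e.\ faithful, and $G$ is i.c.c.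
\end{lemma}

\begin{proof}
Let $e\ne g\in G_n$. Then $m(U(g))\ge2^{-n}$, so $\chi(g)<1$. For $\tau\in\Sigma$ the set of points moved by $\tau g\tau^{-1}$ is $\tau(U(g)\times Y)$, so $U(\tau g\tau^{-1})=\tau U(g)$. Fix $p\in U(g)$ and let $j>n$. Then $C_{p|j}\subseteq U(g)$ and $U(g)\cap C_{0^n}=\emptyset$. The map $\tau_{p,j}$ sends $C_{p|j}$ onto $L_j$ and fixes the rest of $U(g)$, so
\[
U(\tau_{p,j}\,g\,\tau_{p,j}^{-1})\cap C_{0^n}=L_j .
\]
The sets $L_j$ are distinct, so the conjugates $\tau_{p,j}\,g\,\tau_{p,j}^{-1}$, $j>n$, are distinct.
\end{proof}

\subsection{Ergodicity}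

The elements $t_n$ reduce ergodicity on $Z$ to ergodicity of $\Sigma$ on $X$, which follows because $\Sigma_n$ permutes all cylinders of length $n$ except one of vanishing measure.

\begin{lemma}\label{lem:erg}
The action $G\curvearrowright(Z,\mu)$ is ergodic.
\end{lemma}

\begin{proof}
Let $D\subseteq Z$ be invariant and $\mu$-measurable, with fibers $D_x=\{y:(x,y)\in D\}$. By Fubini's theorem $D_x$ is $\nu$-measurable for a.e.\ $x$, the a.e.\ defined function $x\mapsto\nu(D_x)$ is $m$-measurable, and $\mu(D)=\int\nu(D_x)\,dm$. If $x\ne o$, then $x\notin C_{0^n}$ for some $n$, and $t_nD=D$ gives $TD_x=D_x$. Since $T$ is ergodic, $\nu(D_x)\in\{0,1\}$ for a.e.\ $x$. Let $B$ be the set of $x$ such that $D_x$ is measurable with $\nu(D_x)=1$. Then $B$ is $m$-measurable and $\mu(D)=m(B)$. For $\sigma\in\Sigma$ we have $D_{\sigma x}=D_x$, so $B$ is $\Sigma$-invariant.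

For $s,s'\in W_n$ the transposition of $s$ and $s'$ maps $B\cap C_s$ onto $B\cap C_{s'}$. Hence $m(B\cap C_s)=m(B\setminus C_{0^n})/(2^n-1)$ for all $s\in W_n$. Let $s\in W_k$ and $n\ge k$. Then $C_s$ is the disjoint union of $2^{n-k}$ cylinders indexed by words in $W_n$, so
\[
m(B\cap C_s)=2^{n-k}\,\frac{m(B\setminus C_{0^n})}{2^n-1}=m(C_s)\,\frac{m(B\setminus C_{0^n})}{1-2^{-n}} .
\]
Letting $n\to\infty$ gives $m(B\cap C_s)=m(C_s)m(B)$. The remaining cylinders $C_{0^k}=\{o\}\cup\bigcup_{j>k}L_j$ satisfy the same identity by countable additivity. The finite measures $V\mapsto m(B\cap V)$ and $V\mapsto m(V)m(B)$ agree on $X$ and on all cylinders, a family that is closed under nonempty intersections and generates the Borel sets, so they agree on all $m$-measurable sets. Taking $V=B$ gives $m(B)=m(B)^2$.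
\end{proof}

\subsection{The character is decomposable}

\begin{lemma}\label{lem:dec}
The set $S=\{((x,y),(x,T^{\pm1}y)):x\ne o,\ y\in Y\}$ satisfies condition \textup{(c)} of Theorem~\ref{thm:graph} with $d=2$. Hence \textup{(i)} holds.
\end{lemma}

\begin{proof}
The set $S$ is Borel, symmetric and disjoint from $\Delta$. It is contained in $E$ because $(x,T^{\pm1}y)=t_n^{\pm1}(x,y)$ whenever $x\notin C_{0^n}$. It is invariant because $(c,\sigma)$ maps the pair $(x,y)$, $(x,T^{\pm1}y)$ to the pair $(\sigma x,y')$, $(\sigma x,T^{\pm1}y')$ with $y'=T^{c(\sigma x)}y$, and $\sigma x\ne o$. Since $T^2y\neq y$, every point outside the null set $\{o\}\times Y$ has exactly two neighbors.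
\end{proof}

The components of $S$ outside $\{o\}\times Y$ are the infinite lines $\{(x,T^ky):k\in\mathbb Z\}$, the orbits of the subgroups $\langle t_n\rangle$, as in Lemma~\ref{lem:comp}.

\subsection{No finite invariant classes}

Condition (ii) fails in a pointwise form, with no measurability assumption.

\begin{lemma}\label{lem:nofinite}
Let $F\subseteq E$ be an invariant equivalence relation and let $z=(x,y)$ with $x\ne o$. Then $[z]_F$ is either $\{z\}$ or infinite.
\end{lemma}

\begin{proof}
Suppose $z\,F\,z'$ with $z'=(x',y')\ne z$. Since $F\subseteq E$, there is $(c,\sigma)\in G$ with $x'=\sigma x$ and $y'=T^{c(\sigma x)}y$. As $\sigma$ is a bijection fixing $o$, we have $x'\ne o$.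

\emph{Case $x'\ne x$.} We move $z'$ by elements that fix $z$. Choose $n$ such that $x|n$ and $x'|n$ are distinct and both differ from $0^n$, and let $j>n$. Then $x\notin C_{x'|j}$ and $x\notin L_j$, so $\tau_{x',j}$ fixes $z$, while it maps $z'$ to $(\tau_{x',j}x',y')\in L_j\times Y$. Invariance gives $z\,F\,(\tau_{x',j}x',y')$ for every $j>n$. These points lie in pairwise disjoint sets, so $[z]_F$ is infinite.

\emph{Case $x'=x$.} We argue as in Example~\ref{ex:rot}. Here $y'=T^ky$ with $k=c(\sigma x)$, and $k\neq0$ because $z'\ne z$. Choose $n$ with $x\notin C_{0^n}$. The element $t_n^{jk}$ acts on the fiber over $x$ as $T^{jk}$, so $(x,T^{jk}y)\,F\,(x,T^{(j+1)k}y)$ for all $j\ge0$. By transitivity $[z]_F$ contains the points $(x,T^{jk}y)$, $j\geq0$, which are distinct.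
\end{proof}

The hypothesis $F\subseteq E$ is essential in the second case: the relation with classes $\{(x,y),(x,y+\frac12)\}$ is Borel and invariant, since rotations commute, but it is not contained in $E$, since $k\alpha\not\equiv\frac12$ modulo $1$ for every integer $k$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The group $G$ is countable and i.c.c., and its action is $\mu$-a.e.\ faithful and ergodic, by Lemmas~\ref{lem:icc} and~\ref{lem:erg}. The character is decomposable by Lemma~\ref{lem:dec}. By Lemma~\ref{lem:nofinite}, for an invariant equivalence relation $F\subseteq E$ the inequalities $1<|[z]_F|<\infty$ can hold only on the null set $\{o\}\times Y$.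
\end{proof}

\begin{remark}\label{rem:amenable}
Each $G_n$ is the permutational wreath product $\mathbb Z\wr\mathrm{Sym}(2^n-1)$, which is finitely generated and has the abelian subgroup $A_n$ of finite index. So every finitely generated subgroup of $G$, being contained in some $G_n$, is virtually abelian. Virtually abelian groups are amenable, and an increasing union of amenable groups is amenable, so $G$ is amenable. Therefore ``locally finite'' in Theorem~\ref{thm:locfin} cannot be weakened to ``every finitely generated subgroup is virtually abelian'', nor to ``amenable'', even for $\mu$-a.e.\ faithful actions of i.c.c.\ groups.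
\end{remark}

\subsection{The decomposition made explicit}

As in Example~\ref{ex:rot}, the character of the counterexample is an average over the circle. For $|\omega|=1$ put
\[
\chi_\omega(c,\sigma)=\int_{\mathrm{Fix}_X(\sigma)}\omega^{c(x)}\,dm(x).
\]

\begin{proposition}\label{prop:omega}
Each $\chi_\omega$ is a character of $G$, the $\chi_\omega$ are pairwise distinct, and $\chi=\int\chi_\omega\,d\omega$.
\end{proposition}

\begin{proof}
We have $\chi_\omega(e)=m(X)=1$. For $g=(c,\sigma)$ and $h=(b,\tau)$ the multiplication rule gives
\[
hgh^{-1}=(b+\tau\cdot c,\tau\sigma)(-\tau^{-1}\cdot b,\tau^{-1})=\bigl(b+\tau\cdot c-(\tau\sigma\tau^{-1})\cdot b,\ \tau\sigma\tau^{-1}\bigr).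
\]
At a point $x$ fixed by $\tau\sigma\tau^{-1}$ the two terms containing $b$ cancel, and the first coordinate takes the value $c(\tau^{-1}x)$. Since $\mathrm{Fix}_X(\tau\sigma\tau^{-1})=\tau\,\mathrm{Fix}_X(\sigma)$ and $\tau$ preserves $m$, we get $\chi_\omega(hgh^{-1})=\chi_\omega(g)$.

For $g_i=(c_i,\sigma_i)$ we have $g_j^{-1}g_i=(\sigma_j^{-1}\cdot(c_i-c_j),\sigma_j^{-1}\sigma_i)$. A point $x$ is fixed by $\sigma_j^{-1}\sigma_i$ if and only if $\sigma_ix=\sigma_jx$; if $v$ is the common value, the first coordinate at $x$ is $c_i(v)-c_j(v)$. Grouping by $v$ gives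
\[
\sum_{i,j}\lambda_i\bar\lambda_j\,\chi_\omega(g_j^{-1}g_i)=\int\sum_{v\in X}\Bigl|\sum_{i:\,\sigma_ix=v}\lambda_i\,\omega^{c_i(v)}\Bigr|^2dm(x)\ge0 .
\]
So $\chi_\omega$ is a character. The value $\chi_\omega(t_1)=m(C_0)+\omega\,m(C_1)=\frac12+\frac12\omega$ determines $\omega$. Finally, $c$ takes finitely many values, so
\[
\chi_\omega(c,\sigma)=\sum_km\{x:\sigma x=x,\ c(x)=k\}\,\omega^k
\]
is a finite sum, and integrating over $\omega$ leaves the term $k=0$, which is $\chi(c,\sigma)$ by \eqref{eq:chiA}.
\end{proof}

For the graph $S$ of Lemma~\ref{lem:dec} we have $\psi(c,\sigma)=m\{x:\sigma x=x,\ c(x)=\pm1\}$. Integrating the last display against $(1\pm\mathrm{Re}\,\omega)\,d\omega$ keeps the term $k=0$ and $\pm\frac12$ times the terms $k=1$ and $k=-1$, so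
\[
\int\chi_\omega\,(1\pm\mathrm{Re}\,\omega)\,d\omega=\chi\pm\tfrac12\psi .
\]
These are the characters $\chi_\pm$ of Section~\ref{sec:graph}, now exhibited directly as averages of characters, and $\chi_\pm(t_1)=\frac12\pm\frac14$.

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Some Open Problems On Invariant Random Subgroups},
\texttt{http://www.math.caltech.edu/\textasciitilde logic/slides/2022-11-09.pdf}

\end{thebibliography}
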